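# The central limit theorem for a tagged particle in the exclusion process

## 1. Kernels, exclusion, environments and second class particles

Throughout, $d\ge 1$ and $0<\alpha<1$ are fixed, $\chi:=\alpha(1-\alpha)$, and $|\cdot|$ is the Euclidean norm. Inner products $\langle\cdot,\cdot\rangle$ are conjugate-linear in the first entry, and $\|\cdot\|$ is the corresponding $L^2$ norm. The letters $C,c>0$ denote constants that depend on $p,\alpha,d$ and on any displayed subscripts, and that may change from line to line.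

**Definition 1.1 (Kernel).** A *kernel* is a function $p:\mathbb Z^d\to[0,1]$ of finite support with $p(0)=0$ and $\sum_yp(y)=1$, whose support generates $\mathbb Z^d$ as a group. We write $p(x,y)=p(y-x)$ and
$$R=\max\{|y|:p(y)>0\},\quad \gamma=\sum_yy\,p(y),\quad s(y)=\tfrac{p(y)+p(-y)}2,\quad q(y)=\tfrac{p(y)-p(-y)}2,\quad Y=\{s>0\},\quad \check p(y)=p(-y).$$
A *bond* is an unordered pair $\{x,y\}$ with $y-x\in Y$; its weight is $s(y-x)$.

So $s$ is even, $q$ is odd, $|q|\le s$, $\sum q=0$, $\sum_y y\,q(y)=\gamma$, and $Y$ is symmetric and generates $\mathbb Z^d$. A check mark denotes the object built from $\check p$ instead of $p$; in particular $\check\gamma=-\gamma$.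

*Examples.* On $\mathbb Z$, the totally asymmetric kernel $p(1)=1$ has $\gamma=1$, $s(\pm1)=\frac12$, $q(\pm1)=\pm\frac12$, $Y=\{\pm1\}$. The kernel $p(1)=\frac23$, $p(-2)=\frac13$ has $\gamma=0$ although it is not symmetric; here $Y=\{\pm1,\pm2\}$.

**Definition 1.2 (Exclusion process, basic coupling).** For each ordered pair $(x,y)$ let arrows $x\to y$ ring at the times of a Poisson process of rate $p(y-x)$, independently. When $x\to y$ rings, a particle at $x$ moves to $y$ if $y$ is vacant; otherwise nothing happens. The resulting process $\eta_t\in\{0,1\}^{\mathbb Z^d}$ is the *exclusion process*. Running several initial configurations with the same arrows is the *basic coupling*.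

Since $p$ has finite range, almost every realization of the arrows determines $\eta_t$ from $\eta_0$ (textbook graphical construction). The generator on local functions is
$$Lf(\eta)=\sum_{x,y}p(y-x)\,\eta(x)(1-\eta(y))\,\nabla_{xy}f(\eta),\qquad \nabla_{xy}f(\eta)=f(\eta^{xy})-f(\eta),$$
where $\eta^{xy}$ is $\eta$ with the contents of $x$ and $y$ exchanged. *Example.* For $p(1)=1$ each particle jumps one step to the right at rate $1$ whenever its right neighbor is vacant.

**Definition 1.3 (Tagged particle, environment).** Mark one particle; $z_t$ is its position, $z_0=0$. The pair $(z_t,\eta_t)$ has generator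
$$Lf(z,\eta)=\sum_{x,y\ne z}\eta(x)(1-\eta(y))p(x,y)[f(z,\eta^{xy})-f(z,\eta)]+\sum_xp(x)(1-\eta(z+x))[f(z+x,\eta^{z,z+x})-f(z,\eta)].$$
Let $\nu_\alpha$ be the Bernoulli product measure of density $\alpha$ and $\nu_\alpha'=\nu_\alpha(\cdot\mid\eta(0)=1)$, the initial law. The *environment seen from the tagged particle* is $\xi_t(x)=\eta_t(x+z_t)$, $x\in\mathbb Z^d_*:=\mathbb Z^d\setminus\{0\}$. It lives on $\Omega=\{0,1\}^{\mathbb Z^d_*}$, and $\nu$ denotes the Bernoulli($\alpha$) product measure on $\Omega$. For $y\ne0$ define $\theta_y:\Omega\to\Omega$ by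
$$(\theta_y\xi)(x)=\xi(x+y)\ (x\ne-y),\qquad(\theta_y\xi)(-y)=\xi(y).$$

$\theta_y$ only permutes coordinates, so it preserves $\nu$, and $\theta_y^{-1}=\theta_{-y}$. If $\xi(y)=0$, then $\theta_y\xi$ is the environment after the tagged particle jumps by $y$ (the site it left is at $-y$ and is vacant). If $\xi(y)=1$, then $\theta_y\xi$ is the environment after *swapping* the tagged particle with the particle at $y$. *Example:* for $d=1$, $y=1$, the values of $\theta_1\xi$ at $-2,-1,1,2$ are $\xi(-1),\xi(1),\xi(2),\xi(3)$.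

Under $\nu'_\alpha$ the process $\xi_t$ is stationary (and ergodic), with law $\nu$, and $z_t/t\to\mu:=(1-\alpha)\gamma$ almost surely and in $L_1$; this is part of the given setting. Put $Z_t=z_t-\mu t$. Since the tagged particle has drift $\sum_yy\,p(y)(1-\xi_s(y))$, stationarity gives $\mathbb EZ_t=0$.

**Definition 1.4 (Second class particle).** Let $\eta$ be vacant at $x$ and $\eta'=\eta+\delta_x$. Under the basic coupling there is always exactly one site $X_t$ where the two configurations differ. It is the *discrepancy* or *second class particle* started at $x$. Put $v=(1-2\alpha)\gamma$.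

Indeed, an arrow $X\to b$ with $b$ vacant moves the discrepancy to $b$. An arrow $a\to X$ with $a$ occupied in both moves it to $a$ (the particle moves in $\eta$ and is blocked in $\eta'$). No other arrow matters. *Example:* for $p(1)=1$ in a Bernoulli environment the initial rates are $1-\alpha$ to the right and $\alpha$ to the left, giving mean velocity $1-2\alpha=v$, whereas the tagged particle has $\mu=1-\alpha$.

*Finite speed.* The total jump rate of $X$ is at most $2$, that of the tagged particle at most $1$, for every configuration. So the number of jumps up to time $t$ is stochastically at most Poisson$(2t)$, respectively Poisson$(t)$. By the Chernoff bound $P(\mathrm{Poisson}(2t)\ge5t)\le e^{-2t(2.5\ln2.5-1.5)}\le e^{-t}$,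
$$P(|X_t-X_0|\ge5Rt)\le e^{-t},\qquad \mathbb E|z_t|^m\le C_m(1+t)^m,\tag{1.1}$$
for every initial configuration.

**Definition 1.5 (Walsh basis, differences, noise).** On $L^2(\nu_\alpha)$ or $L^2(\nu)$ put $\tilde\psi_x=\eta(x)-\alpha$, $\psi_x=\tilde\psi_x/\sqrt\chi$, $\psi_A=\prod_{x\in A}\psi_x$ for finite $A$ (an orthonormal basis), $\hat f(A)=\langle\psi_A,f\rangle$. Let $D_xf(\eta)=f(\eta^{x\leftarrow1})-f(\eta^{x\leftarrow0})$. For $0\le r\le1$, $T_r\psi_A=r^{|A|}\psi_A$; equivalently $T_r$ averages after resampling each coordinate independently with probability $1-r$. So $T_r$ preserves positivity and the mean and is an $L^p$-contraction.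

*Example.* $f=\eta(0)\eta(1)=\alpha^2+\alpha\sqrt\chi(\psi_0+\psi_1)+\chi\psi_{\{0,1\}}$ has $D_0f=\eta(1)$ and $T_rf=\alpha^2+r\alpha\sqrt\chi(\psi_0+\psi_1)+r^2\chi\psi_{\{0,1\}}$.

We use three formulas. Since $\psi_A(\eta^{xy})=\psi_{A^{xy}}$, with $A^{xy}$ the image of $A$ under the transposition,
$$\|\nabla_{xy}f\|^2=\sum_A|\hat f(A^{xy})-\hat f(A)|^2;\qquad D_z\psi_A=\chi^{-1/2}\psi_{A\setminus z}1_{z\in A};\qquad \mathrm{Cov}(\eta(x),f)=\chi\,E[D_xf].\tag{1.2}$$
For the last, condition on the other coordinates: $E[(\eta(x)-\alpha)f]=\alpha(1-\alpha)E[f(\eta^{x\leftarrow1})-f(\eta^{x\leftarrow0})]$.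

**Definition 1.6 (The form $\widetilde{\mathcal D}_e$).** For $e\in\mathbb R^d$ and real $g\in L^2(\nu)$,
$$\widetilde{\mathcal D}_e(g)=\sum_yp(y)\int(1-\xi(y))(e\cdot y+g\circ\theta_y-g)^2d\nu+\sum_{\text{bonds }\{x,y\}\subset\mathbb Z^d_*}s(y-x)\|\nabla_{xy}g\|^2\in[0,\infty].\tag{1.3}$$

*Example:* $\widetilde{\mathcal D}_e(0)=(1-\alpha)\sum_yp(y)(e\cdot y)^2$. The substitution $\xi\mapsto\theta_{-y}\xi$ turns the $y$-integral into $\int(1-\xi(-y))(e\cdot y+g-g\circ\theta_{-y})^2d\nu$, which is the $(-y)$-integral. So in (1.3) $p(y)$ may be replaced by $s(y)$.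

## 2. Gaussian limits for the displacement: statements

In plain words: follow one particle in the stationary exclusion process, subtract its mean motion $\mu t$ and divide by $\sqrt t$. Is the limit Gaussian, for every finite-range irreducible kernel and in every dimension? And is the limiting covariance positive definite except for the nearest-neighbor symmetric walk on the line?

The following conjecture of Sethuraman (2006) is taken from "Random Walks On Oriented Percolation" (https://mediatum.ub.tum.de/doc/1366085/785282.pdf). Let $p$ be a kernel, start from $\nu'_\alpha$, $0<\alpha<1$, $z_0=0$.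

(i) There is a symmetric positive semi-definite matrix $\Sigma$, depending on $p$ and $\alpha$, with $\mathbb E[f((z_t-\mu t)/\sqrt t)]\to\mathbb E[f(Z)]$ for all $f\in C_b(\mathbb R^d)$, $Z\sim N(0,\Sigma)$; degenerate Gaussians, including $\Sigma=0$, are allowed.

(ii) $\Sigma$ is positive definite in all cases but the *exceptional case* $d=1$, $p(1)=p(-1)=\frac12$.

The conjecture is true. We prove the following three theorems.

**Theorem A.** Under the stated hypotheses (i) and (ii) hold. Moreover $\Sigma=\lim_{t\to\infty}t^{-1}\mathrm{Cov}(z_t)$, and in the exceptional case $\Sigma=0$.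

**Theorem B.** Let $\gamma\ne0$ and $\rho=\frac1{4(d+3)}$.
1. For $t\ge1$: $|t^{-1}\mathrm{Cov}(z_t)-\Sigma|\le Ct^{-\rho}$ and
$$|\mathbb Ee^{ik\cdot(z_t-\mu t)/\sqrt t}-e^{-\frac12k\cdot\Sigma k}|\le C(|k|^2t^{-\rho/8}+|k|^3t^{-1/4}+|k|^4t^{-7/8}).$$
Each projection $e\cdot(z_t-\mu t)/\sqrt t$, $|e|=1$, is within Kolmogorov distance $Ct^{-\rho/24}$ of $N(0,e\cdot\Sigma e)$.
2. The finite-dimensional distributions of $(z_{Ts}-\mu Ts)/\sqrt T$ converge as $T\to\infty$ to those of Brownian motion with covariance $\Sigma$.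
3. $e\cdot\Sigma e\ge\inf_g\widetilde{\mathcal D}_e(g)$. In $d=1$: $\sigma^2\ge\inf_g\widetilde{\mathcal D}_1(g)+(1-\alpha)|\gamma|$, where $\sigma^2=\Sigma$.

**Theorem C.** (Any $d$, $p$, $\gamma$.) Let $X_t$ be a second class particle started at $0$ in a Bernoulli($\alpha$) environment. For all $\epsilon,N>0$: $P(|X_t-vt|\ge\epsilon t)\le C_{N,\epsilon}t^{-N}$ for $t\ge1$.

## 3. Two kernels on the line, by hand

### 3.1 The totally asymmetric kernel $p(1)=1$

Label the tagged particle $0$ and the particles ahead $1,2,\dots$; let $G_i$ be the number of holes between particles $i$ and $i+1$. Under $\nu'_\alpha$ the $G_i$ are independent with $P(G_i=j)=\alpha(1-\alpha)^j$. Particle $i$ jumps at rate $1$ when $G_i>0$. Then $G_i$ drops by one and $G_{i-1}$ grows by one. So $G_i$ is the length of a queue with service rate $1$, and the departures of queue $i$ are the arrivals at queue $i-1$.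

Replace the motion of particle $m$ by an independent Poisson process of rate $1-\alpha$. Then queue $m-1$ is an M/M/1 queue with arrival rate $1-\alpha$, started in its stationary law. By Burke's theorem its departures form a Poisson process of rate $1-\alpha$. They are independent of the initial length and the services of queue $m-2$, so we can iterate: particle $0$ moves as a Poisson process of rate $1-\alpha$. The replacement can affect particle $0$ before time $T$ only if the clocks of particles $m-1,m-2,\dots,0$ ring in this order before $T$. This has probability at most that of a sum of $m$ independent Exp(1) variables being $\le T$, which tends to $0$ as $m\to\infty$. Hence $z_t$ is a Poisson process of rate $1-\alpha$, and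
$$(z_t-(1-\alpha)t)/\sqrt t\Rightarrow N(0,1-\alpha).$$

### 3.2 The exceptional kernel $p(\pm1)=\frac12$

Realize the unlabeled process by *stirring*: exchange the contents of each bond $\{x,x+1\}$ at rate $\frac12$. Let $\pi_t$ be the resulting random permutation, independent of $\eta_0$; each $\pi_t(x)-x$ is a symmetric rate-1 walk $W_t$, with $EW_t^2=t$. Start from $\nu_\alpha$ and let $J$ be the net number of particles crossing from $\{x\le0\}$ to $\{x\ge1\}$ by time $t$. Then
$$J=\sum_{x\le0}\eta_0(x)1_{\pi_t(x)>0}-\sum_{x>0}\eta_0(x)1_{\pi_t(x)\le0}.$$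
Each stirring of $\{0,1\}$ sends one site label each way, so both index sets have the same size $m$. Hence $E[J|\pi_t]=0$, $\mathrm{Var}(J|\pi_t)=2\chi m$, and $Em=\sum_{j\ge0}P(W_t>j)=EW_t^+\le\frac12\sqrt t$. So $\mathrm{Var}(J)\le\chi\sqrt t$.

Now let a tagged particle start at $0$. Particles keep their order. If $z_t\ge1$, then all particles initially to its right are still to its right, so $J$ is the number of particles in $[1,z_t]$ at time $t$. Hence $z_t\ge r:=\lceil\epsilon\sqrt t\rceil$ implies $J\ge\sum_{x=1}^r\eta_t(x)$. Under $\nu_\alpha$, by stationarity and Chebyshev, the last event has probability at most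
$$P(J\ge\tfrac{\alpha r}2)+P\Big(\sum_{x=1}^r\eta_t(x)\le\tfrac{\alpha r}2\Big)\le\frac{4\chi\sqrt t}{\alpha^2r^2}+\frac{4\chi}{\alpha^2r}\longrightarrow0.$$
Conditioning on $\eta_0(0)=1$ costs a factor at most $\alpha^{-1}$. By reflection, $z_t/\sqrt t\to0$ in probability: order preservation kills the diffusion.

Both arguments use the order of the particles, which is lost as soon as a particle can overtake.

## 4. Semigroups, adjoints and dissipation

### 4.1 The laboratory process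

**Step 1: time reversal replaces $p$ by $\check p$.** We want the $L^2(\nu_\alpha)$-adjoint. Let $f,g$ be local and $\Lambda$ finite, containing their supports. Only pairs with $\{x,y\}\cap\Lambda\ne\emptyset$ contribute below. Substituting $\eta\mapsto\eta^{xy}$ in the terms with $f(\eta^{xy})$,
$$\langle g,Lf\rangle=\sum_{x,y}p(y-x)\int\big[\eta(y)(1-\eta(x))\bar g(\eta^{xy})f-\eta(x)(1-\eta(y))\bar gf\big]d\nu_\alpha,$$
and, interchanging the names $x,y$, $\langle\check Lg,f\rangle=\sum_{x,y}p(y-x)\int\eta(y)(1-\eta(x))(\bar g(\eta^{xy})-\bar g)f\,d\nu_\alpha$. Subtracting,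
$$\langle g,Lf\rangle-\langle\check Lg,f\rangle=\int\bar gf\!\!\sum_{\{x,y\}\cap\Lambda\ne\emptyset}\!\!p(y-x)(\eta(y)-\eta(x))\,d\nu_\alpha=\int\bar gf\sum_x\eta(x)\!\!\sum_{y:\{x,y\}\cap\Lambda\ne\emptyset}\!\!(-2q(y-x))\,d\nu_\alpha.$$
For $x\in\Lambda$ the inner sum is $-2\sum_wq(w)=0$. For $x\notin\Lambda$, $\eta(x)$ is independent of $\bar gf$ and integrates to $\alpha$; these terms have total coefficient $-2\alpha\sum_{y\in\Lambda}\sum_{x\notin\Lambda}q(y-x)=2\alpha\sum_{x,y\in\Lambda}q(y-x)=0$, as $q$ is odd. So $\langle g,Lf\rangle=\langle\check Lg,f\rangle$. With $g=1$, $\int Lf\,d\nu_\alpha=0$. Local functions are a core for the semigroup $P_t$ on continuous functions (Liggett, *Interacting Particle Systems*, Ch. VIII), so $\nu_\alpha$ is invariant. Then $|P_tf|^2\le P_t|f|^2$ makes $P_t$ a contraction semigroup on $L^2(\nu_\alpha)$ with the local functions as a core. The identity above says $\check L\subset L^*$ for the closures. Both are generators of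 contraction semigroups, so $1-\check L$ is onto and $1-L^*$ is injective, and $\check L=L^*$. Thus $P_t^*=\check P_t$.

**Step 2: dissipation.** This step measures how much $P_t$ smooths. For local $f$, $\int L|f|^2d\nu_\alpha=0$ and
$$L|f|^2-2\mathrm{Re}\,\bar fLf=\sum_{x,y}p(y-x)\eta(x)(1-\eta(y))|\nabla_{xy}f|^2 .$$
By the exchange symmetry, $\int\eta(x)(1-\eta(y))|\nabla_{xy}f|^2=\frac12\|\nabla_{xy}f\|^2$. Hence $-\mathrm{Re}\langle f,Lf\rangle=\mathcal D(f):=\frac12\sum_{\rm bonds}s\|\nabla_{xy}f\|^2$. This extends to the domain of $L$ by the closure argument given after (4.3), and $\frac d{dt}\|P_tf\|^2=-2\mathcal D(P_tf)$ gives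
$$\int_0^\infty\mathcal D(P_tf)\,dt\le\tfrac12\|f\|^2\quad(f\text{ local}),\qquad\text{and the same for }\check P_t.\tag{4.1}$$

### 4.2 The environment process with a phase

**Step 3: the semigroups $P^k_t$.** To study $\mathbb Ee^{ik\cdot Z_t}$ we attach a phase to the environment semigroup. For $k\in\mathbb R^d$ let $P^k_tf(\xi)=\mathbb E_\xi[e^{ik\cdot Z_t}f(\xi_t)]$. On local functions put $L_k=L_{ex}+L_{sh}-ik\cdot\mu$ with
$$L_{ex}f=\sum_{x,y\ne0}p(y-x)\xi(x)(1-\xi(y))\nabla_{xy}f,\qquad L_{sh}f=\sum_yp(y)(1-\xi(y))[e^{ik\cdot y}f\circ\theta_y-f].$$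
$L_{ex}$ is an exclusion generator: its closure in $C(\Omega)$ is a generator with core the local functions (Liggett, Thm. I.3.9). The rest is bounded. So the closure $\bar L_k$ in $C(\Omega)$ generates a strongly continuous semigroup $S_t$. Dynkin's formula $P^k_tf-f=\int_0^tP^k_sL_kf\,ds$ for local $f$ extends to the domain of $\bar L_k$ by uniform approximation. So for $f$ in this domain $\frac d{ds}P^k_sS_{t-s}f=0$, and $P^k_t=S_t$. In particular $P_t^k$ maps $C(\Omega)$ to itself.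

**Step 4: the adjoint is $(P^k_t)^*=\check P^k_t$ on $L^2(\nu)$.** This time reversal is used constantly. Let $f,g$ be local and $\Lambda\subset\mathbb Z^d_*$ finite, containing their supports and $\{0<|x|\le R\}$. The computation of Step 1, with sites restricted to $\mathbb Z^d_*$, gives
$$\langle g,L_{ex}f\rangle-\langle\check L_{ex}g,f\rangle=\int\bar gf\sum_{x\ne0}\xi(x)\sum_{y\ne0,\{x,y\}\cap\Lambda\ne\emptyset}(-2q(y-x))\,d\nu.$$
For $x\in\Lambda$: $\sum_{y\ne0}q(y-x)=-q(-x)=q(x)$. For $x\notin\Lambda$, $\xi(x)$ integrates to $\alpha$ independently of $\bar gf$; for $y\in\Lambda$, $\sum_{x\notin\Lambda,x\ne0}q(y-x)=-\sum_{x\in\Lambda}q(y-x)-q(y)$. Summing over $y\in\Lambda$, the double sum vanishes ($q$ odd), and these terms total $2\alpha\sum_{y\in\Lambda}q(y)=0$, because $\Lambda$ contains the support of $q$. So the exchange parts differ by $\int\bar gf(-2\sum_xq(x)\xi(x))d\nu$.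

In the shift part, $\xi\mapsto\theta_{-y}\xi$ and $(\theta_{-y}\xi)(y)=\xi(-y)$ give
$$\int\bar g(1-\xi(y))e^{ik\cdot y}f\circ\theta_y\,d\nu=\int\overline{e^{-ik\cdot y}g\circ\theta_{-y}}\,(1-\xi(-y))f\,d\nu,$$
while $\check L_{sh}g=\sum_yp(y)(1-\xi(-y))[e^{-ik\cdot y}g\circ\theta_{-y}-g]$. Hence
$$\langle g,L_{sh}f\rangle-\langle\check L_{sh}g,f\rangle=\int\bar gf\sum_yp(y)(\xi(y)-\xi(-y))d\nu=\int\bar gf\,2\sum_yq(y)\xi(y)\,d\nu.$$
The two differences cancel, and $\overline{-ik\cdot\check\mu}=-ik\cdot\mu$ since $\check\mu=-\mu$. So $\langle g,L_kf\rangle=\langle\check L_kg,f\rangle$ for local $f,g$. With $k=0$, $g=1$: $\int L_0f\,d\nu=0$, so $\nu$ is invariant. From $|P^k_tf|\le P^0_t|f|$, $P^k_t$ extends to a contraction semigroup on $L^2(\nu)$. The $C(\Omega)$-domain of $\bar L_k$ is dense and $P^k$-invariant, hence a core in $L^2(\nu)$. Local functions approximate it in the sup graph norm, so they are a core. As in Step 1, $\check L_k\subset L^*_k$ forces equality,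 and $(P^k_t)^*=\check P^k_t$. (We write $L_k$ also for the $L^2$ generator.)

**Step 5: dissipation for $P^k_t$.** For local $f$ the same expansion as in Step 2, with $|f\circ\theta_y|^2-|f|^2-2\mathrm{Re}\,\bar f(e^{ik\cdot y}f\circ\theta_y-f)=|e^{ik\cdot y}f\circ\theta_y-f|^2$ and $\int L_0|f|^2d\nu=0$, gives $-\mathrm{Re}\langle f,L_kf\rangle=\mathcal D_k(f)$, where
$$2\mathcal D_k(f)=\sum_{\text{bonds}\subset\mathbb Z^d_*}s\|\nabla_{xy}f\|^2+\sum_yp(y)\int(1-\xi(y))|e^{ik\cdot y}f\circ\theta_y-f|^2d\nu.\tag{4.2}$$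
Let $\mathcal D_{ex}(f)=\frac12\sum_{\text{bonds}\subset\mathbb Z^d_*}s\|\nabla_{xy}f\|^2\le\mathcal D_k(f)$. Then
$$-\mathrm{Re}\langle f,L_kf\rangle=\mathcal D_k(f)\ \text{ on the domain},\qquad\|f\|^2-\|P^k_tf\|^2\ge2\int_0^t\mathcal D_k(P_s^kf)ds\ \text{ for all }f\in L^2(\nu),\tag{4.3}$$
with equality in the second relation for $f$ in the domain.

*Closure argument.* $\mathcal D_k^{1/2}$ is a seminorm, lower semicontinuous on $L^2$, as a sum of continuous nonnegative terms. If $f_n$ local converge to $f$ in graph norm, then $\mathcal D_k(f_n-f)\le\liminf_m\mathcal D_k(f_n-f_m)=\liminf_m\big(-\mathrm{Re}\langle f_n-f_m,L_k(f_n-f_m)\rangle\big)$, which tends to $0$ as $n\to\infty$. So the first relation passes to $f$, and *local functions approximate domain elements also in $\mathcal D_k^{1/2}$*. Integrating $\frac d{ds}\|P^k_sf\|^2=-2\mathcal D_k(P^k_sf)$ gives the equality. For general $f$ approximate by domain elements and use lower semicontinuity and Fatou.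

**Step 6: two exchange inequalities and Feynman–Kac.** These control additive functionals of $\xi$. For a bond $\{a,b\}\subset\mathbb Z^d_*$ and real $g\in L^2(\nu)$, $\xi\mapsto\xi^{ab}$ gives
$$\Big|\int(\xi(a)-\xi(b))g\,d\nu\Big|=\tfrac12\Big|\int(\xi(a)-\xi(b))(g-g(\xi^{ab}))d\nu\Big|\le\tfrac12\|\nabla_{ab}g\|,\tag{4.4}$$
and, if $\|g\|=1$, factoring $g^2-g(\xi^{ab})^2$,
$$\Big|\int(\xi(a)-\xi(b))g^2d\nu\Big|\le\tfrac12\|g-g(\xi^{ab})\|\,\|g+g(\xi^{ab})\|\le\|\nabla_{ab}g\|.\tag{4.5}$$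
For continuous real $U$ on $\Omega$, $\mathbb E_\nu e^{\int_0^tU(\xi_s)ds}=\langle1,e^{t(L_0+U)}1\rangle$. For real $g$ in the domain $\langle g,(L_0+U)g\rangle\le\int Ug^2-\mathcal D_{ex}(g)$, so
$$\mathbb E_\nu e^{\int_0^tU(\xi_s)ds}\le e^{t\Gamma},\qquad\Gamma=\sup_{\|g\|=1}\Big\{\int Ug^2d\nu-\mathcal D_{ex}(g)\Big\}.\tag{4.6}$$

**Step 7: paths in half-spaces.** This gives connectivity away from the origin. Let $\lambda$ be a linear functional on $\mathbb R^d$ injective on $\mathbb Z^d$, and $\mathcal P_\pm=\{x\in\mathbb Z^d:\pm\lambda(x)>0\}$, so $\mathbb Z^d_*=\mathcal P_+\cup\mathcal P_-$. *Any $a,b\in\mathcal P_+$ are joined by a path in $\mathcal P_+$ with steps in $Y$ and length $\le C(1+|b-a|)$; likewise in $\mathcal P_-$.* Indeed write $b-a$ as a sum of that many elements of $Y$ and use first the steps with $\lambda>0$, then those with $\lambda<0$: $\lambda$ first increases from $\lambda(a)>0$ and then decreases to $\lambda(b)>0$. For $\mathcal P_-$ reverse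 the order. *If it is not the case that $d=1$ and $\mathrm{supp}\,p\subset\{\pm1\}$, then $\mathbb Z^d_*$ is connected through bonds.* Indeed $Y=\{\pm y_0\}$ would force $d=1$, $y_0=\pm1$. So $Y$ has two elements with $\lambda(y)>\lambda(y')>0$, and $\{y',y'-y\}$ is a bond joining $\mathcal P_+$ to $\mathcal P_-$.

## 5. A uniform lower bound for $\widetilde{\mathcal D}_e$ by swapping the tagged particle

**Lemma 5.1 (any $\gamma$).** Unless $d=1$ and $\mathrm{supp}\,p\subset\{\pm1\}$, there is $c>0$ with $\widetilde{\mathcal D}_e(g)\ge c|e|^2$ for all real $g\in L^2(\nu)$ and all $e$.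

*Proof.* **Step 1: reduce to the blocked configurations.** Fix $y\in Y$. As $Y\ne\{\pm y\}$ there is $y'\in Y$, $y'\ne\pm y$; replacing $y'$ by $-y'$ if necessary, $y\notin\{jy':j\ge1\}$. Since $\theta_y$ preserves $\nu$,
$$e\cdot y=\int(1-\xi(y))(e\cdot y+g\circ\theta_y-g)d\nu+\int\xi(y)(e\cdot y+g\circ\theta_y-g)d\nu.$$
By (1.3) with $s$ in place of $p$, the first integral is at most $C\widetilde{\mathcal D}_e(g)^{1/2}$ in modulus. In the second, $\theta_y\xi$ is the environment after swapping the tagged particle with the particle at $y$. We shall realize this swap by legal moves.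

**Step 2: locate a hole.** Let $r_j=(j+1)y'$, $j\ge0$, so $r_j\ne0,y$, and $E_n=\{\xi(y)=1,\ \xi(r_0)=\dots=\xi(r_{n-1})=1,\ \xi(r_n)=0\}$. Then $\nu(E_n)\le\alpha^n$ and the $E_n$ partition $\{\xi(y)=1\}$ up to a null set. Put $w=y+y'$. The sites $0,y,y',w$ are distinct, and $w\notin\{r_j\}$: $y+y'=(j+1)y'$ would give $y=jy'$.

**Step 3: the moves.** Use lab positions, T for the tagged particle, $\circ$ for a hole, $c$ for the content of $w$. First bring the hole from $r_n$ to $r_0=y'$ by exchanges along $r_n,\dots,r_0$. Then perform the following moves; the right column shows the contents of $(0,y,y',w)$ after each, starting from $(T,1,\circ,c)$.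

1. T jumps $0\to y'$: $(\circ,1,T,c)$
2. exchange $(0,y)$: $(1,\circ,T,c)$
3. exchange $(y,w)$: $(1,c,T,\circ)$
4. T jumps $y'\to w$: $(1,c,\circ,T)$
5. exchange $(y',0)$: $(\circ,c,1,T)$
6. exchange $(0,y)$: $(c,\circ,1,T)$
7. T jumps $w\to y$: $(c,T,1,\circ)$
8. exchange $(0,y')$: $(1,T,c,\circ)$
9. exchange $(y',w)$: $(1,T,\circ,c)$

Finally undo the exchanges along $r_0,\dots,r_n$; these sites avoid $y$, where T now is, and $0$, $w$. T always jumps to a vacant site by a step in $Y$ (namely $y',y,-y'$, with sum $y$). Exchanges are along bonds not touching T. The net effect is the swap. There are at most $C(n+1)$ moves.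

**Step 4: sum the increments.** Seen from T, the configuration before each move is $\tau\xi$, $\xi\in E_n$, for a fixed composition $\tau$ of $\nu$-preserving bijections (exchanges and maps $\theta_\cdot$). So on $E_n$ the quantity $e\cdot y+g\circ\theta_y-g$ is a sum of at most $C(n+1)$ terms of the form $(\nabla_{ab}g)\circ\tau$, or $(e\cdot y''+g\circ\theta_{y''}-g)\circ\tau$ with $\tau E_n\subset\{\xi(y'')=0\}$, $y''\in Y$. Each has $L^2(E_n)$-norm at most $C\widetilde{\mathcal D}_e(g)^{1/2}$, as $\tau$ preserves $\nu$. By Cauchy–Schwarz $\int_{E_n}|e\cdot y+g\circ\theta_y-g|\,d\nu\le\alpha^{n/2}C(n+1)\widetilde{\mathcal D}_e(g)^{1/2}$. Summing over $n$, $|e\cdot y|\le C\widetilde{\mathcal D}_e(g)^{1/2}$ for every $y\in Y$, and $Y$ spans $\mathbb R^d$. $\square$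

## 6. Zero mean kernels: sector condition and martingale approximation

In this section $\gamma=0$, so $\mu=0$ and $Z_t=z_t$. All functions are real, $L:=L_0$, $\|g\|_1^2:=\mathcal D_0(g)=-\langle g,Lg\rangle$ on $\mathrm{Dom}\,L$. The first approach one would try to the central limit theorem is to write $e\cdot z_t$ as a martingale plus $\int_0^tf(\xi_s)ds$ and to absorb the integral by solving $-Lu=f$ approximately. For $\gamma=0$ this works.

### 6.1 The sector condition

**Lemma 6.1.** There is $K$ with $|\langle h,Lg\rangle|\le K\|h\|_1\|g\|_1$ for $g,h\in\mathrm{Dom}\,L$.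

*Example of the inequality.* For the rotation on three states, $Qg(i)=g(i+1)-g(i)$ with uniform weights is not symmetric, but both $\langle h,Qg\rangle$ and $-\langle g,Qg\rangle$ vanish on constants, and finite-dimensionality gives the inequality. The proof reduces everything to such finite chains.

*Proof.* By graph-norm approximation (which also approximates in $\|\cdot\|_1$, Section 4) it suffices to take $g,h$ local.

**Step 1: decompose $p$ into cycles.** The aim is to split $L$ into finite pieces, each leaving the product weights invariant. The cone $\{m\ge0\text{ on supp}\,p:\sum m(y)y=0\}$ is polyhedral, pointed and given by rational equations, so it is generated by finitely many nonzero integer vectors; since $\gamma=0$, $p$ is a nonnegative combination of these. List the steps of such an $m$ with multiplicity; the partial sums form a closed walk, which splits at repeated sites into simple cycles. So there are finitely many simple cycles $\mathcal C=(x_0,\dots,x_{n-1})$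 of distinct sites, $n\ge2$, $x_n:=x_0$, and $c_{\mathcal C}>0$ with
$$p(y)=\sum_{\mathcal C}c_{\mathcal C}\,\#\{0\le j<n:x_{j+1}-x_j=y\}.$$
*Example:* for $p(1)=\frac23$, $p(-2)=\frac13$, take the single cycle $(0,1,2)$ with $c=\frac13$.

**Step 2: decompose $L$.** For $\eta$ with $\eta(v)=1$ put $G(v,\eta)=g(\eta(\cdot+v)|_{\mathbb Z^d_*})$, and $H$ likewise from $h$. Let
$$(\mathcal L_{\mathcal C}G)(v,\eta)=\sum_j\eta(x_j)(1-\eta(x_{j+1}))[G((v,\eta)^j)-G(v,\eta)],$$
where $(v,\eta)^j$ moves the particle at $x_j$ to $x_{j+1}$, with the tag if $v=x_j$. By Step 1, each ordered pair $(x,y)$ receives total rate $p(y-x)$ from all translated cycles, so $Lg(\xi)=\sum_{\mathcal C}c_{\mathcal C}\sum_{a\in\mathbb Z^d}(\mathcal L_{\mathcal C+a}G)(0,\eta)$, $\eta=\xi$ plus a particle at $0$. For local $g$ only finitely many terms do not vanish.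

If $0\notin\mathcal C+a$, then, given $\xi$ off $\mathcal C+a$, $\int h\,\mathcal L_{\mathcal C+a}G(0,\cdot)$ is a form $\langle h,Qg\rangle_m$ for a finite chain $Q$ on $\{0,1\}^{\mathcal C}$ with weights $m(\zeta)=\alpha^{|\zeta|}(1-\alpha)^{n-|\zeta|}$. The terms with $0\in\mathcal C+a$, i.e. $a=-x_i$, add up by translation invariance to
$$\sum_i\int H(0,\eta)(\mathcal L_{\mathcal C-x_i}G)(0,\eta)d\nu'_\alpha=\alpha^{-1}\int\sum_i\eta(x_i)H(x_i,\eta)(\mathcal L_{\mathcal C}G)(x_i,\eta)d\nu_\alpha.$$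
Given $\eta$ off $\mathcal C$ this is $\alpha^{-1}\langle H,QG\rangle_m$ for a finite chain on $\{(v,\zeta):\zeta\in\{0,1\}^{\mathcal C},\zeta(v)=1\}$ with the same weights $m(\zeta)$.

**Step 3: $m$ is invariant.** $m$ depends only on the conserved number $|\zeta|$, and all transition rates are $1$ per index $j$. The number of exits from a state is $\#\{j:\zeta(x_j)=1,\zeta(x_{j+1})=0\}$. The number of entrances is $\#\{j:\zeta(x_j)=0,\zeta(x_{j+1})=1\}$, each from a unique predecessor (move the particle back, with the tag if it carries it). On a cycle these numbers agree.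

**Step 4: the inequality for finite chains.** Let $Q$ be a finite chain with strictly positive invariant $m$ and $\mathcal E(g)=-\langle g,Qg\rangle_m=\frac12\sum m(a)Q(a,b)(g(b)-g(a))^2$. All states are recurrent, so the state space is a union of closed irreducible classes, and $\mathcal E(g)=0$ iff $g$ is constant on classes. In that case $Qg=0$, and $\langle g,Q\cdot\rangle_m=0$ by invariance of $m$ on each class. So the form $\langle h,Qg\rangle_m$ lives on the finite-dimensional quotient by the null space of $\mathcal E$, where $\mathcal E^{1/2}$ is a norm. Hence $|\langle h,Qg\rangle_m|\le K_Q\mathcal E(h)^{1/2}\mathcal E(g)^{1/2}$.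

**Step 5: sum up.** Only finitely many chains occur up to isomorphism. Let $\mathcal E_i$ run over all forms of Step 2, integrated over the outside configuration and multiplied by their weights $c_{\mathcal C}$ or $c_{\mathcal C}\alpha^{-1}$. By Cauchy–Schwarz $|\langle h,Lg\rangle|\le K(\sum_i\mathcal E_i(h))^{1/2}(\sum_i\mathcal E_i(g))^{1/2}$, and $\sum_i\mathcal E_i(g)=-\langle g,Lg\rangle=\|g\|_1^2$. $\square$

### 6.2 The drift is bounded by $\|\cdot\|_1$

Fix $e\in\mathbb R^d$. As $\gamma=0$, the drift of $e\cdot z_t$ is $\sum_y(e\cdot y)p(y)(1-\xi(y))=f(\xi)$ with $f=-\sum_y(e\cdot y)p(y)\xi(y)$.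

**Lemma 6.2.** $|\langle f,g\rangle|\le C\|g\|_1$ for $g\in\mathrm{Dom}\,L$.

*Proof.* Suppose first that we are not in the case $d=1$, $\mathrm{supp}\,p\subset\{\pm1\}$. The coefficients of $f$ sum to $0$ and $\mathbb Z^d_*$ is connected through bonds, so $f$ is a finite linear combination of differences $\xi(a)-\xi(b)$ over bonds in $\mathbb Z^d_*$. Now use (4.4) and $\|\nabla_{ab}g\|\le C\mathcal D_{ex}(g)^{1/2}$. In the remaining case $\gamma=0$ gives $p(\pm1)=\frac12$ and $f=\frac e2(\xi(-1)-\xi(1))$. Since $(\theta_1\xi)(-1)=\xi(1)$ and $\theta_1$ preserves $\nu$,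
$$\int(\xi(-1)-\xi(1))g=\int\xi(1)(g\circ\theta_1-g)=-\int(1-\xi(1))(g\circ\theta_1-g),$$
which is at most $C\|g\|_1$ in modulus. $\square$

### 6.3 The resolvent equation

The aim is to show that $u_\lambda=(\lambda-L)^{-1}f$ converges in $\|\cdot\|_1$. Let $H_1$ be the Hilbert space completion of the local functions modulo $\{\|g\|_1=0\}$. By Section 4 every $g\in\mathrm{Dom}\,L$ defines an element of $H_1$. By Lemma 6.1 the form $b(h,g)=-\langle h,Lg\rangle$ extends to $H_1$, $|b(h,g)|\le K\|h\|_1\|g\|_1$, $b(g,g)=\|g\|_1^2$, and it agrees with $-\langle h,Lg\rangle$ on $\mathrm{Dom}\,L$. By Lemma 6.2 $\langle f,\cdot\rangle$ extends to a bounded functional. By Lax–Milgram there is $w\in H_1$ with $b(h,w)=\langle f,h\rangle$ for all $h\in H_1$.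

For $h\in\mathrm{Dom}\,L$, $(\lambda-L)u_\lambda=f$ gives $b(h,u_\lambda-w)=-\lambda\langle h,u_\lambda\rangle$. With $h=u_\lambda-g=(u_\lambda-w)+(w-g)$, $g$ local,
$$\lambda\|u_\lambda\|^2+\|u_\lambda-w\|_1^2=\lambda\langle g,u_\lambda\rangle-b(w-g,u_\lambda-w)\le\lambda\|g\|\|u_\lambda\|+K\|w-g\|_1\|u_\lambda-w\|_1.$$
Taking $g=0$: $\|u_\lambda-w\|_1\le K\|w\|_1$ and $\lambda\|u_\lambda\|^2\le K^2\|w\|_1^2$. Hence $\lambda\|g\|\|u_\lambda\|\to0$, and the $\limsup_{\lambda\to0}$ of the left side is at most $K^2\|w\|_1\|w-g\|_1$ for every local $g$. Local functions are dense in $H_1$, so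
$$\lambda\|u_\lambda\|^2\to0,\qquad\|u_\lambda-w\|_1\to0\qquad(\lambda\to0).\tag{6.1}$$

### 6.4 The martingale

For $u\in\mathrm{Dom}\,L$ let $N^u_t=e\cdot z_t+u(\xi_t)-u(\xi_0)-\int_0^t(f+Lu)(\xi_s)ds$. For local $u$ this is a square-integrable martingale with jumps $\nabla_{xy}u$ at rates $p(y-x)\xi(x)(1-\xi(y))$ and $e\cdot y+u\circ\theta_y-u$ at rates $p(y)(1-\xi(y))$. Taking expectations of its predictable quadratic variation under $\nu$ (exchange terms as in Section 4, Step 2),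
$$\mathbb E(N^u_t)^2=t\,\widetilde{\mathcal D}_e(u),\qquad\mathbb E(N^u_t-N^{u'}_t)^2=2t\|u-u'\|_1^2.$$
Both extend to $\mathrm{Dom}\,L$ by approximation in graph norm, since $|\widetilde{\mathcal D}_e(u)^{1/2}-\widetilde{\mathcal D}_e(u')^{1/2}|\le\sqrt2\|u-u'\|_1$. With $N^\lambda=N^{u_\lambda}$ and $f+Lu_\lambda=\lambda u_\lambda$,
$$e\cdot z_t=N^\lambda_t+u_\lambda(\xi_0)-u_\lambda(\xi_t)+\lambda\int_0^tu_\lambda(\xi_s)ds.$$
By (6.1) $N^\lambda_t$ is Cauchy in $L^2$; the limit $N$ is a martingale with stationary increments, $\mathbb EN_t^2=\sigma_e^2t$, $\sigma^2_e=\lim_{\lambda\to0}\widetilde{\mathcal D}_e(u_\lambda)$, $\mathbb E(N^\lambda_t-N_t)^2=2t\|u_\lambda-w\|_1^2$. Choosing $\lambda=1/t$,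
$$t^{-1/2}\|e\cdot z_t-N_t\|_{L^2}\le3\lambda^{1/2}\|u_\lambda\|+\sqrt2\|u_\lambda-w\|_1\to0.\tag{6.2}$$
So $\mathbb E(e\cdot z_t)^2/t\to\sigma_e^2$ for every $e$. By polarization $\mathrm{Cov}(z_t)/t\to\Sigma$, symmetric, $\Sigma\ge0$, $e\cdot\Sigma e=\sigma_e^2$.

### 6.5 The central limit theorem outside the exceptional case

Suppose $d\ge2$ or $\mathrm{supp}\,p\not\subset\{\pm1\}$.

**Step 1: ergodicity at integer times.** Let $h\in L^2(\nu)$, $P^0_1h=h$. By (4.3), $2\int_0^1\mathcal D_0(P^0_sh)ds\le\|h\|^2-\|P^0_1h\|^2=0$. So $\mathcal D_0(P^0_sh)=0$ for a.e. $s\in(0,1)$, and as $s\to0$ along such $s$, lower semicontinuity gives $\mathcal D_0(h)=0$. Hence $\nabla_{ab}h=0$ for all bonds of $\mathbb Z^d_*$, which is connected through bonds. So $h$ is invariant under finite permutations and constant by Hewitt–Savage. Now let $H$ be a bounded functional of $(\xi_r,z_r-z_0)_{r\ge0}$ invariant under the time shift by $1$, and $h(\xi)=\mathbb E_\xi H$. By the Markov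 property $\mathbb E[H|\mathcal F_n]=h(\xi_n)$ and $P^0_1h=h$. So $h$ is constant, and $H=\lim_n\mathbb E[H|\mathcal F_n]$ is a.s. constant. Hence the differences $N_n-N_{n-1}$ are a stationary ergodic square-integrable martingale difference sequence.

**Step 2: conclusion.** By the Billingsley–Ibragimov theorem $N_n/\sqrt n\Rightarrow N(0,\sigma^2_e)$. Since $\mathbb E(N_t-N_{\lfloor t\rfloor})^2\le\sigma_e^2$ and by (6.2), $e\cdot z_t/\sqrt t\Rightarrow N(0,e\cdot\Sigma e)$ for every $e$. By Cramér–Wold, (i) holds. By Lemma 5.1 $e\cdot\Sigma e=\lim_\lambda\widetilde{\mathcal D}_e(u_\lambda)\ge c|e|^2$, so (ii) holds.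

### 6.6 The exceptional case

Let $d=1$, $p(\pm1)=\frac12$, $e=1$. Then $\check p=p$, so $L$ is self-adjoint and $b$ is symmetric. Since $\int(g\circ\theta_y-g)=0$ and $\int\xi(y)g\circ\theta_y=\int\xi(-y)g$, we have $\int(1-\xi(y))(g\circ\theta_y-g)=\int(\xi(y)-\xi(-y))g$. Expanding the square in (1.3), and using $\sum_yy\,p(y)(\xi(y)-\xi(-y))=\xi(1)-\xi(-1)=-2f$, for $g\in\mathrm{Dom}\,L$
$$\widetilde{\mathcal D}_1(g)=(1-\alpha)-4\langle f,g\rangle+2\|g\|_1^2=(1-\alpha)-2\|w\|_1^2+2\|g-w\|_1^2,$$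
because $\langle f,g\rangle=b(g,w)$. Hence $\sigma_1^2=\lim_\lambda\widetilde{\mathcal D}_1(u_\lambda)=(1-\alpha)-2\|w\|_1^2\le\widetilde{\mathcal D}_1(g)$ for all local $g$. Take
$$g_n=-\alpha^{-1}\sum_{x\ge1}\xi(x)\Big(1-\frac{x-1}n\Big)^+.\tag{6.3}$$
Then $g_n\circ\theta_1=-\alpha^{-1}\sum_{x\ge2}\xi(x)(1-\frac{x-2}n)^+$, so on $\{\xi(1)=0\}$ we get $1+g_n\circ\theta_1-g_n=1-(\alpha n)^{-1}\sum_{x=2}^{n+1}\xi(x)$, with second moment $(1-\alpha)/(\alpha n)$. The term $y=-1$ equals the term $y=1$. For $1\le x\le n$ the bond $\{x,x+1\}$ has $\|\nabla g_n\|^2=2\chi\alpha^{-2}n^{-2}$; other bonds contribute $0$ ($\{-1,1\}$ is not a bond). So $\widetilde{\mathcal D}_1(g_n)=O(1/n)$, $\sigma_1^2=0$, and by (6.2) $z_t/\sqrt t\to0$ in $L^2$: (i) holds with $\Sigma=0$. If $d=1$, $\mathrm{supp}\,p\subset\{\pm1\}$ and $\gamma=0$, we are exactly in this case. Theorem A is proved for $\gamma=0$.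

## 7. Transport beats diffusion when $\gamma\ne0$

Let $\gamma\neq0$. The resolvent argument breaks at its first two inputs, Lemmas 6.1 and 6.2. To see this we compute the generator on linear functions. In the lab,
$$L\eta(x)=\sum_zp(z)\eta(x-z)(1-\eta(x))-\sum_zp(z)\eta(x)(1-\eta(x+z))=\sum_zp(z)\eta(x-z)-\eta(x)-2\sum_zq(z)\eta(x)\eta(x-z).$$
Inserting $\eta=\tilde\psi+\alpha$ and $\sum q=0$,
$$L\tilde\psi_x=\sum_zp_\alpha(z)\tilde\psi_{x-z}-\tilde\psi_x-2\sum_zq(z)\tilde\psi_x\tilde\psi_{x-z},\qquad p_\alpha=s+(1-2\alpha)q.$$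
As $|q|\le s$, $p_\alpha$ is a probability kernel; its mean is $(1-2\alpha)\gamma=v$. For $F=\sum\phi(x)\tilde\psi_x$, pairing $(x,z)$ with $(x-z,-z)$ in the quadratic term,
$$LF=\sum_x(\mathcal A\phi)(x)\tilde\psi_x-\mathcal Q,\quad\mathcal A\phi(x)=\sum_zp_\alpha(z)(\phi(x+z)-\phi(x)),\quad\mathcal Q=\sum_{x,z}q(z)(\phi(x)-\phi(x-z))\tilde\psi_x\tilde\psi_{x-z}.\tag{7.1}$$

**Proposition 7.1.** Let $\gamma\ne0$. There are local $g_n,h_n$ with $|\langle h_n,L_0g_n\rangle|\ge cn\,\|h_n\|_1\|g_n\|_1$ for large $n$, where $\|g\|_1^2=\mathcal D_0(g)$. So no sector condition holds, in any dimension. If $d=1$, then moreover $f=-\sum_yy\,p(y)(\xi(y)-\alpha)$ satisfies $\sup_g|\langle f,g\rangle|/\|g\|_1=\infty$.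

*Proof.* Let $0\ne\phi\in C_c^\infty(\mathbb R^d\setminus\{0\})$ be real, $\psi=\gamma\cdot\nabla\phi$, $\phi_n=\phi(\cdot/n)$, $\psi_n=\psi(\cdot/n)$, $g_n=\sum\phi_n(x)\tilde\psi_x$, $h_n=\sum\psi_n(x)\tilde\psi_x$, with $n$ so large that $\phi_n,\psi_n$ vanish on $|x|\le2R$. Then $L_{ex}g_n$ is given by (7.1), and $\mathcal Q$ is orthogonal to $h_n$. Further $g_n\circ\theta_y-g_n=\sum_x(\phi_n(x-y)-\phi_n(x))\tilde\psi_x$ does not involve $\tilde\psi_y$, nor does $h_n$. So the factor $1-\xi(y)$ averages to $1-\alpha$, and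
$$\langle h_n,L_0g_n\rangle=\chi\sum_x\psi_n(x)\Big[\mathcal A\phi_n(x)+(1-\alpha)\sum_yp(y)(\phi_n(x-y)-\phi_n(x))\Big].$$
By Taylor the bracket is $n^{-1}(v-\mu)\cdot\nabla\phi(x/n)+O(n^{-2})$, and $v-\mu=-\alpha\gamma$. So $\langle h_n,L_0g_n\rangle=-\alpha\chi n^{d-1}(\int(\gamma\cdot\nabla\phi)^2dx+O(1/n))$, with a positive integral. On the other hand $\|\nabla_{xy}g_n\|^2=2\chi(\phi_n(x)-\phi_n(y))^2$ and $\|g_n\circ\theta_y-g_n\|^2=\chi\sum_x(\phi_n(x-y)-\phi_n(x))^2$, so $\|g_n\|_1^2\le Cn^{d-2}$, and likewise for $h_n$.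

For $d=1$ take $\phi\in C_c^\infty(\mathbb R)$ with $\phi(0)=1$ and $g_n=\sum_{x\ne0}\phi(x/n)\tilde\psi_x$. As $\theta_y$ permutes coordinates, $g_n\circ\theta_y-g_n=\sum_{x\ne0,y}(\phi_n(x-y)-\phi_n(x))\tilde\psi_x+(\phi_n(-y)-\phi_n(y))\tilde\psi_y$, with square norm $O(1/n)$. The exchange terms are $O(1/n)$ too. But $\langle f,g_n\rangle=-\chi\sum_yy\,p(y)\phi(y/n)\to-\chi\gamma\ne0$. $\square$

The computation also shows what to use instead. In the frame of the tagged particle, large-scale fluctuations are *transported* with velocity $v-\mu=-\alpha\gamma$. The tagged particle has velocity $\mu=(1-\alpha)\gamma$, while discrepancies should have velocity $v=(1-2\alpha)\gamma$. A discrepancy starting behind the tagged particle (in direction $-\gamma$) falls further behind and should never meet it. So the future displacement depends on the environment ahead. For the time-reversed process (kernel $\check p$) all velocities change sign, so the past displacement depends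 on the environment behind. These two parts of $\nu$ are independent, which suggests $\mathbb Ee^{ik\cdot Z_{s+t}}\approx\mathbb Ee^{ik\cdot Z_s}\,\mathbb Ee^{ik\cdot Z_t}$, and from there a central limit theorem. What must be proved first is that discrepancies really have velocity $v$, with probability bounds good enough to sum over all starting sites. That is Theorem C.

## 8. The speed of a second class particle: proof of Theorem C

Here $\gamma$ is arbitrary. Let $\pi_t(x)=P(X_t=x)$ with $X_0=0$ and Bernoulli($\alpha$) environment off $0$. Fix a unit vector $u$, $v_u=v\cdot u$, $p_t(w)=P(X_t\cdot u\ge wt)$, nonincreasing in $w$.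

### 8.1 A Chapman–Kolmogorov inequality

$X_t$ is not Markov, because its environment is random. The following identity replaces the Markov property.

By (1.2), $\sum_{z\in A}\int_0^1r^{|A|-1}dr=1$, and absolute convergence, for real $f,g\in L^2(\nu_\alpha)$,
$$\mathrm{Cov}(f,g)=\sum_{A\ne\emptyset}\hat f(A)\hat g(A)=\sum_z\int_0^1\sum_{A\ni z}r^{|A|-1}\hat f(A)\hat g(A)dr=\chi\sum_z\int_0^1E[D_zf\;T_rD_zg]\,dr.\tag{8.1}$$
Let $P_t\eta(x)$ denote the function $\eta\mapsto\mathbb E_\eta\eta_t(x)$, and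
$$g_z(x;\eta)=D_z(P_t\eta(x))=P(X^z_t=x|\eta)\ge0,$$
where $X^z$ starts at $z$ with environment $\eta$ off $z$; $\check g_z$ is the same for $\check p$. By (1.2), $\mathrm{Cov}(\eta_0(0),\eta_t(x))=\chi E[D_0P_t\eta(x)]=\chi\pi_t(x)$. Since $\langle\eta(0),P_{2t}\eta(x)\rangle=\langle\check P_t\eta(0),P_t\eta(x)\rangle$, (8.1) gives
$$\pi_{2t}(x)=\sum_z\int_0^1E[\check g_z(0)\,T_rg_z(x)]dr,\qquad E\check g_z(0)=\chi^{-1}\mathrm{Cov}(\eta(z),\check P_t\eta(0))=\chi^{-1}\mathrm{Cov}(P_t\eta(z),\eta(0))=\pi_t(z).\tag{8.2}$$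

**Lemma 8.1.** For $\delta>0$: $p_{2t}(w)\le2p_t(w+\delta)+\int_0^1E[b\,T_rh]dr$, where $b,h$ take values in $[0,1]$ and $Eb,Eh\le p_t(w-\delta)$.

*Proof.* Sum (8.2) over $x\cdot u\ge2wt$ and split the sum over $z$ (all terms are nonnegative).

(a) $z\cdot u\ge(w+\delta)t$. As $\sum_xT_rg_z(x)\le1$, the contribution is at most $\sum_{z\cdot u\ge(w+\delta)t}E\check g_z(0)=p_t(w+\delta)$.

(b) $z\cdot u\le(w-\delta)t$. Then $(x-z)\cdot u\ge(w+\delta)t$, so the sum over $x$ of $g_z(x)$ is at most $\gamma_z(\eta):=P((X^z_t-z)\cdot u\ge(w+\delta)t|\eta)$. Translating by $-z$ ($T_r$ commutes with translations), the contribution is at most $\sum_z\int_0^1E[\check g_0(-z)T_r\gamma_0]dr\le E\gamma_0=p_t(w+\delta)$, because $\sum_z\check g_0(-z)=1$.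

(c) $(w-\delta)t<z\cdot u<(w+\delta)t$. Then also $(x-z)\cdot u>(w-\delta)t$. As in (b), the contribution is at most $\int_0^1E[bT_rh]dr$ with $b=\sum_{z\cdot u>(w-\delta)t}\check g_0(-z)\in[0,1]$ and $h=P(X^0_t\cdot u\ge(w-\delta)t|\eta)$. By translation invariance $E\check g_0(-z)=E\check g_z(0)=\pi_t(z)$, so $Eb\le p_t(w-\delta)$; and $Eh=p_t(w-\delta)$. $\square$

### 8.2 The noise makes rare events nearly independent

**Lemma 8.2.** For every $\kappa\in(0,1)$ there is $p_*>0$ such that, if $b,h\in[0,1]$ and $Eb,Eh\le p\le p_*$, then $\int_0^1E[bT_rh]dr\le\kappa p$.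

*Proof.* Let $r_0=1-\kappa/2$. For $r>r_0$, $E[bT_rh]\le Eh\le p$; these $r$ contribute at most $\frac\kappa2p$. The semigroup $T_{e^{-\tau}}$ on the Bernoulli($\alpha$) product space satisfies a logarithmic Sobolev inequality (two-point space and tensorization), so by Gross' theorem it is hypercontractive: $\|T_{r_0}f\|_2\le\|f\|_m$ for some $m=m(r_0,\alpha)<2$. For $r\le r_0$, $\|T_rh\|_2\le\|T_{r_0}h\|_2$. Since $b^2\le b$ and $h^m\le h$, $E[bT_rh]\le\|b\|_2\|h\|_m\le p^{1/2+1/m}$. The total is at most $\frac\kappa2p+p\cdot p^{1/m-1/2}\le\kappa p$ for $p$ small. $\square$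

### 8.3 A first estimate

**Lemma 8.3.** For every $\epsilon>0$: $p_T(v_u+\epsilon)\le C_\epsilon T^{-1/4}$ for $T\ge1$.

*Proof.* **Step 1: a test functional moving with velocity $v$.** The aim is to express $p_T$ through a correlation whose time derivative is small. Let $\varphi$ be smooth nondecreasing, $\varphi=0$ on $(-\infty,\epsilon/3]$, $\varphi=1$ on $[2\epsilon/3,\infty)$; $0\le\zeta\le1$ smooth, $\zeta=1$ on $|y|\le K$, $\zeta=0$ for $|y|\ge2K$, where $K\ge\epsilon+5R+|v|$; $\Psi(y)=\varphi(y\cdot u)\zeta(y)$, $\phi_t(x)=\Psi((x-vt)/T)$, $F_t=\sum_x\phi_t(x)\tilde\psi_x$. Let $B=\{|y|\le\epsilon T/4\}$, $N=|B|^{-1}\sum_{y\in B}\tilde\psi_y$ and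
$$G(t)=\langle N,P_tF_t\rangle=\chi|B|^{-1}\sum_{y\in B}\sum_x\phi_t(x)\pi_t(x-y).$$
$G(0)=0$, since $y\cdot u/T\le\epsilon/4<\epsilon/3$ on $B$. If $X_T\cdot u\ge(v_u+\epsilon)T$, $|X_T|\le5RT$ and $x=y+X_T$, then $(x-vT)\cdot u\ge\frac34\epsilon T$ and $|x-vT|\le KT$, so $\phi_T(x)=1$. With (1.1), $G(T)\ge\chi(p_T(v_u+\epsilon)-e^{-T})$.

**Step 2: differentiate.** By (7.1),
$$G'(t)=\Big\langle N,P_t\sum_x((\partial_t+\mathcal A)\phi_t)(x)\tilde\psi_x\Big\rangle-\langle\check P_tN,\mathcal Q_t\rangle.$$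
As $p_\alpha$ has mean $v$, the first-order terms cancel: $|(\partial_t+\mathcal A)\phi_t|\le CT^{-2}$. So the first term is at most $CT^{-2}\chi|B|^{-1}\sum_{y\in B}\sum_x\pi_t(x-y)=CT^{-2}\chi$, and contributes $O(T^{-1})$ to $G(T)$. $\mathcal Q_t$ has $O(T^d)$ nonzero coefficients, each $O(T^{-1})$. By Cauchy–Schwarz
$$|\langle f,\mathcal Q_t\rangle|\le CT^{-1+d/2}\Big(\sum_{z:q(z)\ne0}\sum_x|\hat f(\{x,x-z\})|^2\Big)^{1/2}.$$

**Step 3: a trace bound.** We show that for $0<\lambda\le1$ and $q(z)\ne0$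
$$\sum_x|\hat f(\{x,x-z\})|^2\le C\lambda^{-1/2}(\mathcal D(f)+\lambda\|f\|^2).\tag{8.3}$$
Choose $y\in Y$ with $-z\notin\{jy:j\ge1\}$ (replace $y$ by $-y$ if necessary). For $j\ge0$ let $G_j^2=\sum_x|\hat f(\{x+jy,x-z\})|^2$; the two sites are distinct. By Minkowski $|G_{j+1}-G_j|\le\delta_j$, $\delta_j^2=\sum_x|\hat f(\{x+(j+1)y,x-z\})-\hat f(\{x+jy,x-z\})|^2$. The exchange of the bond $\{x+jy,x+(j+1)y\}$ carries the set $\{x+jy,x-z\}$ to $\{x+(j+1)y,x-z\}$. The bond and the set $\{x+jy,x-z\}$ determine $x+jy$, then $x-z$, hence $x$ and $j$. So each pair occurs at most once, and (1.2) gives $\sum_j\delta_j^2\le2\mathcal D(f)/s(y)$. Also $\sum_jG_j^2\le2\|f\|^2$, since a set $\{a,b\}$ arises at most twice (choose which element is $x-z$). From $G_0\le G_j+\sqrt j(\sum_i\delta_i^2)^{1/2}$ we get $G_0^2\le2G_j^2+2j\sum_i\delta_i^2$. Averaging over $0\le j<J=\lceil\lambda^{-1/2}\rceil$ gives $G_0^2\le\frac4J\|f\|^2+CJ\mathcal D(f)$, which is (8.3).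

**Step 4: conclude.** With $\lambda=1/T$, (4.1) for $\check P_t$, Cauchy–Schwarz in $t$, and $\|N\|^2=\chi/|B|\le C_\epsilon T^{-d}$,
$$\int_0^T|\langle\check P_tN,\mathcal Q_t\rangle|dt\le CT^{-1+\frac d2+\frac14}T^{\frac12}\Big(\int_0^T\mathcal D(\check P_tN)dt+\|N\|^2\Big)^{1/2}\le CT^{\frac d2-\frac14}\|N\|\le C_\epsilon T^{-1/4}.$$
So $\chi(p_T(v_u+\epsilon)-e^{-T})\le C_\epsilon T^{-1/4}$. $\square$

### 8.4 Iteration over dyadic times

The bound $T^{-1/4}$ is too weak to sum over sites and times. Lemmas 8.1 and 8.2 upgrade it.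

*Claim:* $p_t(v_u+2\epsilon)\le C_{N,\epsilon}t^{-N}$ for $t\ge1$. Applied to $u=\pm$ the coordinate vectors and $2\epsilon$ replaced by $\epsilon/\sqrt d$, this is Theorem C.

*Proof.* Let $w_{\max}=\max(5R,v_u+3\epsilon)$, so $p_t(w_{\max})\le e^{-t}$ by (1.1), and $\Lambda=\lceil(w_{\max}-v_u-\epsilon)/\epsilon\rceil$. Fix $\theta=2^{-b}\le\frac14$, $\kappa=2\theta^2$, $p_*$ from Lemma 8.2, and, by Lemma 8.3, $\tau_0\ge1$ with $p_s(v_u+\epsilon)\le p_*$ for $s\ge\tau_0$. Write $t=2^Jt_0$, $t_0\in[\tau_0,2\tau_0)$, and assume $J\ge2\Lambda$ (smaller $t$ are bounded, and trivial). Put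
$$k=\lfloor J/(2\Lambda)\rfloor,\quad\delta=\epsilon/k,\quad K=\Lambda k,\quad w_i=v_u+\epsilon+i\delta,\quad A_j(i)=p_{2^jt_0}(w_i).$$
So $w_k=v_u+2\epsilon$, $w_K\ge w_{\max}$. For $1\le i\le K-1$, $A_j(i-1)\le p_{2^jt_0}(v_u+\epsilon)\le p_*$, so Lemmas 8.1 and 8.2 give
$$A_{j+1}(i)\le2A_j(i+1)+\kappa A_j(i-1);\qquad A_j(0)\le1,\quad A_j(K)\le e^{-2^jt_0}.$$
Compare with $\Phi_j(i)=\theta^i+C'(4\theta)^j\theta^{i-K}$, where $C'\ge1$ is such that $e^{-2^j}\le C'(4\theta)^j$ for all $j\ge0$. As $2\theta+\kappa/\theta=4\theta\le1$,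
$$2\Phi_j(i+1)+\kappa\Phi_j(i-1)=4\theta\,\Phi_j(i)\le\Phi_{j+1}(i).$$
Moreover $A\le\Phi$ for $j=0$ (there $\Phi_0(i)\ge C'\theta^{i-K}\ge1$), for $i=0$ ($\Phi\ge1$) and for $i=K$ ($\Phi_j(K)\ge C'(4\theta)^j\ge e^{-2^jt_0}$). By induction on $j$, $A\le\Phi$, and since $\Lambda k\le J/2$,
$$p_t(v_u+2\epsilon)=A_J(k)\le\theta^k+C'(4\theta)^J\theta^{-\Lambda k}\le\theta^{J/(2\Lambda)-1}+C'(16\theta)^{J/2}.$$
Choose $b$ with $b/(2\Lambda)\ge N$ and $(b-4)/2\ge N$. The right side is at most $C2^{-NJ}$, and $t\le2^{J+1}\tau_0$. This proves the claim and Theorem C. $\blacksquare$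

## 9. Discrepancies behind the tagged particle do not matter

From here on $\gamma\ne0$ and $u=\gamma/|\gamma|$.

**Lemma 9.1.** For all $\kappa,N>0$: $P(|z_t-\mu t|\ge\kappa t)\le C_{N,\kappa}t^{-N}$, $t\ge1$.

*Proof.* Write $z_t-\mu t=M_t-\sum_yy\,p(y)\int_0^t(\xi_s(y)-\alpha)ds$ with $M$ a martingale. For $|e|=1$, $\exp\big(\lambda e\cdot M_t-\int_0^t\sum_yp(y)(1-\xi_s(y))(e^{\lambda e\cdot y}-1-\lambda e\cdot y)ds\big)$ has mean $1$. So $\mathbb Ee^{\lambda e\cdot M_t}\le e^{C\lambda^2t}$ for $|\lambda|\le1$, and $P(|M_t|\ge\kappa t)\le Ce^{-ct}$, $c=c_\kappa$.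

Fix $y\in\mathrm{supp}\,p$, $x_j=(j+1)y$ and $\bar\xi=m^{-1}\sum_{j<m}\xi(x_j)$. Then $\xi(y)-\bar\xi=\sum_{j\le m-2}w_j(\xi(x_j)-\xi(x_{j+1}))$ with $w_j=\frac{m-1-j}m\in[0,1]$, along bonds of $\mathbb Z^d_*$. By (4.5) and (4.6) with $U=\pm\lambda(\xi(y)-\bar\xi)$, $\Gamma\le\sum_j\sup_r(\lambda r-\frac{s(y)}2r^2)\le\frac{m\lambda^2}{2s(y)}$. Markov's inequality with $\lambda=\kappa s(y)/m$ gives $P(|\int_0^t(\xi_s(y)-\bar\xi_s)ds|\ge\kappa t)\le2e^{-c\kappa^2t/m}$. By Jensen and stationarity, $\mathbb E(t^{-1}\int_0^t|\bar\xi_s-\alpha|ds)^{2n}\le E|\bar\xi-\alpha|^{2n}\le C_nm^{-n}$. Take $m=\lceil\sqrt t\rceil$ and $n$ large. $\square$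

**The coupled pair.** For $x\ne0$ let $\eta$ have a (tagged) particle at $0$, a hole at $x$, and be Bernoulli($\alpha$) elsewhere; $\eta'=\eta+\delta_x$; $z,z'$ their tagged particles and $X$ the discrepancy under the basic coupling. Let $\sigma_x$ be the first time an arrow $z_s\to X_s$ rings. A tagged move can differ in $\eta$ and $\eta'$ only when its target is the discrepancy. So $z=z'$ before $\sigma_x$, and
$$\{z\ne z'\text{ at some time}\le t\}\subset\{\sigma_x\le t\}\subset\{\exists s\le t:|X_s-z_s|\le R\}.\tag{9.1}$$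

**Lemma 9.2.** If $x\ne0$ and $x\cdot u\le0$, then $P(\sigma_x<\infty)\le C_N(1+|x|)^{-N}$ for all $N$.

*Proof.* Let $|x|$ be large. Call $\{|X_s-z_s|\le R\}$ a meeting. A meeting before time $c_1|x|$ requires that $X$ or $z$ makes at least $(|x|-R)/(2R)$ jumps before $c_1|x|$. For $c_1$ small this has probability at most $Ce^{-c|x|}$. Put $\kappa=\alpha|\gamma|/12$. For an integer $i\ge c_1|x|-1$, a meeting during $[i,i+1]$ implies one of the following:

- $X$ or $z$ moves by at least $\kappa i$ during $[i,i+1]$; probability at most $Ce^{-ci}$;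
- $|z_i-\mu i|\ge\kappa i$;
- $X_i\cdot u\ge\mu\cdot u\,i-3\kappa i-R$.

Since $(\mu-v)\cdot u=\alpha|\gamma|$ and $x\cdot u\le0$, for $i$ large the last event implies $(X_i-x)\cdot u\ge(v_u+\frac12\alpha|\gamma|)i$. The law of $\eta$ off $x$ is Bernoulli conditioned on $\eta(0)=1$, so it is at most $\alpha^{-1}$ times Bernoulli, and Theorem C bounds the last event by $C_Ni^{-N}$. The law of $\eta$ is $\nu'_\alpha$ conditioned on $\eta(x)=0$, at most $(1-\alpha)^{-1}\nu'_\alpha$, so Lemma 9.1 bounds the second by $C_Ni^{-N}$. Sum over $i\ge c_1|x|-1$. $\square$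

For $\check p$ we have $\check u=-u$, so the same bound holds for $x\cdot u\ge0$.

**Corollary 9.3.** Let $\ell\ge1$, $B=\{0<|x|\le\ell\}$, $U_+=\{x\cdot u>0\}\cup B$, $U_-=\{x\cdot u<0\}\cup B$, subsets of $\mathbb Z^d_*$ with $U_+\cap U_-=B$. Then $\Phi_t:=P^k_t1=\mathbb E_\xi e^{ik\cdot Z_t}$ satisfies $\|\Phi_t-E[\Phi_t|\mathcal F_{U_+}]\|^2\le C_N|k|^2(1+t)^2\ell^{-N}$, and likewise for $\check\Phi_t=\check P^k_t1$ with $U_-$.

*Proof.* Let $\xi\sim\nu$, and let $\tilde\xi$ equal $\xi$ on $U_+$ and be independently resampled off $U_+$. Given $\mathcal F_{U_+}$, $\xi$ and $\tilde\xi$ are i.i.d., so the left side is $\frac12E|\Phi_t(\xi)-\Phi_t(\tilde\xi)|^2$. Enumerate the sites off $U_+$ as $x_1,x_2,\dots$ and let $\xi^{(j)}$ be $\xi$ with the values at $x_1,\dots,x_j$ replaced by those of $\tilde\xi$. As $\Phi_t\in C(\Omega)$ is bounded and $\xi^{(j)}\to\tilde\xi$ pointwise, the left side is $\lim_j\frac12E|\Phi_t(\xi)-\Phi_t(\xi^{(j)})|^2$. Given $\xi^{(i-1)}(x_i)\ne\xi^{(i)}(x_i)$,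 the pair $\xi^{(i-1)},\xi^{(i)}$ is, up to order, the coupled pair with $x=x_i$. So under the basic coupling their tagged paths differ with probability at most $P(\sigma_{x_i}<\infty)$. Hence the tagged paths from $\xi$ and $\xi^{(j)}$ differ with probability at most $\sum_{x\cdot u\le0,|x|>\ell}P(\sigma_x<\infty)\le C_N\ell^{-N}$. With $|e^{ia}-e^{ib}|\le|a-b|$, Jensen, $E|Z_t-Z_t^{(j)}|^4\le C(1+t)^4$ and Cauchy–Schwarz, $E|\Phi_t(\xi)-\Phi_t(\xi^{(j)})|^2\le|k|^2C(1+t)^2C_N\ell^{-N/2}$; $N$ is arbitrary. $\square$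

## 10. Decoupling of past and future

Let $\varphi_t(k)=\int\Phi_td\nu=\mathbb Ee^{ik\cdot Z_t}$, $a(t)=\mathbb E|Z_t|^2$, $A(r)=\max\{1,r,\sup_{t\le r}a(t)\}$, finite by (1.1). By the adjoint relation $\check\varphi_t=\langle1,\check P^k_t1\rangle=\langle P^k_t1,1\rangle=\overline{\varphi_t}$. With an independent copy $Z'$, $1-|\varphi_t|^2=\mathbb E[1-\cos k\cdot(Z_t-Z_t')]\le|k|^2a(t)$, so
$$\|\Phi_t-\varphi_t\|^2\le1-|\varphi_t|^2\le|k|^2a(t),\qquad\|\check\Phi_t-\check\varphi_t\|^2\le|k|^2a(t),$$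
and by (4.3)
$$\int_0^T\mathcal D_{ex}(\Phi_t)dt\le\tfrac12(1-\|\Phi_T\|^2)\le\tfrac12(1-|\varphi_T|^2)\le\tfrac12|k|^2a(T).\tag{10.1}$$

The future depends on $U_+$ and the past on $U_-$. They share the box $B$, so we must show that $\Phi_t$ hardly depends on $B$. The reason is dissipation: small $\mathcal D_{ex}$ means that $\Phi_t$ hardly changes when the content of $B$ is carried elsewhere.

**Lemma 10.1.** With $B=\{0<|x|\le\ell\}$, integer $\ell\ge1$, and every integer $M\ge1$,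
$$\|E[\Phi_t|\mathcal F_B]-\varphi_t\|\le\|\Phi_t-\varphi_t\|M^{-1/2}+C\ell^{d+1}M\,\mathcal D_{ex}(\Phi_t)^{1/2}.$$

*Proof.* With $\lambda,\mathcal P_\pm$ from Section 4, let $e$ be a signed coordinate vector with $\lambda(e)>0$ and $h_i=3\ell ie$. Let $S_i$ exchange $\xi(x)\leftrightarrow\xi(x\pm h_i)$ for $x\in B\cap\mathcal P_\pm$, $1\le i\le M$; then $x\pm h_i\in\mathcal P_\pm$. The image sets $B_i$ of $B$ lie within $\ell$ of $\pm3\ell ie$, so they are disjoint from each other, from $B$ and from $0$. Each transposition is carried out along a simple path inside $\mathcal P_\pm$ of $n\le C\ell M$ bonds, using $2n-1$ exchanges which restore the other sites. So $S_i$ is a product of at most $C\ell^d\cdot\ell M$ exchanges of bonds in $\mathbb Z^d_*$. As $\|\nabla_bf\|\le(2\mathcal D_{ex}(f)/s_b)^{1/2}$ and exchanges preserve $\nu$, $\|\Phi_t-\Phi_t\circ S_i\|\le C\ell^{d+1}M\mathcal D_{ex}(\Phi_t)^{1/2}$.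

Let $\beta=E[\Phi_t|\mathcal F_B]-\varphi_t$, so $\|\beta\|^2=\langle\Phi_t-\varphi_t,\beta\rangle=\langle(\Phi_t-\varphi_t)\circ S_i,\beta\circ S_i\rangle$, and hence $|\|\beta\|^2-\langle\Phi_t-\varphi_t,\beta\circ S_i\rangle|\le\|\Phi_t-\Phi_t\circ S_i\|\|\beta\|$. The functions $\beta\circ S_i$ are $\mathcal F_{B_i}$-measurable and centered, hence orthogonal, with norm $\|\beta\|$. So the average over $i$ of $\langle\Phi_t-\varphi_t,\beta\circ S_i\rangle$ is at most $\|\Phi_t-\varphi_t\|\|\beta\|M^{-1/2}$ in modulus. Divide by $\|\beta\|$. $\square$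

**Proposition 10.2.** With $\rho=\frac1{4(d+3)}$, $|\varphi_{s+t}(k)-\varphi_s(k)\varphi_t(k)|\le C|k|^2(s+t)^{1-\rho}$ for all $k$ and $s,t\ge0$, $s+t\ge1$. Moreover $a(t)\le Ct$ for $t\ge1$.

*Proof.* **Step 1: write the defect as a covariance of past and future.** By the adjoint relation $\varphi_{s+t}=\langle1,P^k_sP^k_t1\rangle=\langle\check\Phi_s,\Phi_t\rangle$, and $\langle\check\Phi_s,1\rangle=\varphi_s$. So $\varphi_{s+t}-\varphi_s\varphi_t=\langle\check\Phi_s-\check\varphi_s,\Phi_t-\varphi_t\rangle$. With $\Phi^+=E[\Phi_t|\mathcal F_{U_+}]$ and $\check\Phi^-=E[\check\Phi_s|\mathcal F_{U_-}]$ this equals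
$$\langle\check\Phi_s-\check\varphi_s,\Phi_t-\Phi^+\rangle+\langle\check\Phi_s-\check\Phi^-,\Phi^+-\varphi_t\rangle+\langle\check\Phi^--\check\varphi_s,\Phi^+-\varphi_t\rangle.\tag{10.2}$$
Given $\mathcal F_B$, $\mathcal F_{U_+}$ and $\mathcal F_{U_-}$ are independent. So the last term is $\langle E[\check\Phi^-|\mathcal F_B]-\check\varphi_s,E[\Phi_t|\mathcal F_B]-\varphi_t\rangle$, at most $\|\check\Phi_s-\check\varphi_s\|\,\|E[\Phi_t|\mathcal F_B]-\varphi_t\|$ in modulus.

**Step 2: choose a good time.** We need a time at which $\mathcal D_{ex}$ is small. Let $T=s+t$, $\kappa=\frac1{2(d+3)}=2\rho$, $\ell=M=\lceil T^\kappa\rceil$, $\Delta=T^{1-\kappa}$. As $t+\Delta\le2T$, (10.1) gives $t'\in[t,t+\Delta]$ with $\mathcal D_{ex}(\Phi_{t'})\le|k|^2A(2T)T^{\kappa-1}$. Use (10.2) with $t'$ in place of $t$. By Corollary 9.3 with $N$ large, the first two terms are at most $C|k|^2A(2T)^{1/2}T^{-1}$. By Lemma 10.1 the third is at most $C|k|^2A(2T)(T^{-\kappa/2}+T^{\kappa(d+2)+(\kappa-1)/2})$.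 Since $\kappa(d+3)=\frac12$, the last exponent is $-\kappa/2$. As $A(2T)\ge1$,
$$|\varphi_{s+t'}-\varphi_s\varphi_{t'}|\le C|k|^2A(2T)T^{-\kappa/2}.$$

**Step 3: return from $t'$ to $t$.** For $0\le h\le\Delta$ write $e^{ik\cdot Z_{r+h}}-e^{ik\cdot Z_r}=(e^{ik\cdot Z_r}-1)(e^{ik\cdot(Z_{r+h}-Z_r)}-1)+(e^{ik\cdot(Z_{r+h}-Z_r)}-1)$. As increments are stationary and centered, $|\varphi_{r+h}-\varphi_r|\le|k|^2\sqrt{a(r)a(h)}+\frac12|k|^2a(h)$. Apply this with $r=s+t$ and $r=t$, $h=t'-t$: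
$$|\varphi_{s+t}-\varphi_s\varphi_t|\le C|k|^2\big[A(2T)T^{-\kappa/2}+(A(2T)A(T^{1-\kappa}))^{1/2}\big].\tag{10.3}$$

**Step 4: linear growth of $a$.** We bootstrap (10.3) on second moments. Put $k=\varepsilon e$ and let $\varepsilon\to0$: $\varphi_t(\varepsilon e)=1-\frac12\varepsilon^2\mathbb E(e\cdot Z_t)^2+o(\varepsilon^2)$. Summing over an orthonormal basis, $|a(s+t)-a(s)-a(t)|\le C[\cdots]$ with the bracket of (10.3). By Minkowski $a(2r)\le4a(r)$, so $A(2r)\le4A(r)$. Let $\alpha_j=2^{-j}A(2^j)$ and $\bar\alpha_j=\max_{i\le j}\alpha_i\ge1$. For $r\in[2^j,2^{j+1}]$ take $s=t=r/2$. Then $2a(r/2)\le2^{j+1}\bar\alpha_j$, $A(2r)\le16\cdot2^j\bar\alpha_j$, and, for $j$ so large that $i=\lceil(j+1)(1-\kappa)\rceil\le j$, $A(r^{1-\kappa})\le A(2^i)\le C2^{j(1-\kappa)}\bar\alpha_j$. Hence $a(r)\le2^{j+1}\bar\alpha_j(1+C2^{-j\kappa/2})$. For $t\le2^j$, $a(t)\le2^j\bar\alpha_j$. So $\bar\alpha_{j+1}\le\bar\alpha_j(1+C2^{-j\kappa/2})$ for large $j$, and $\bar\alpha$ is bounded.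 So $A(T)\le CT$ for $T\ge1$. Inserting this in (10.3) gives the bound $C|k|^2T^{1-\kappa/2}$, and $\kappa/2=\rho$. $\square$

## 11. The Gaussian limit when $\gamma\ne0$

**Step 1: convergence of the covariance.** Let $\Sigma_t=\mathrm{Cov}(Z_t)$, $b_k(t)=k\cdot\Sigma_tk$. Expanding Proposition 10.2 at small $k$ as in Step 4 there, $|b_k(s+t)-b_k(s)-b_k(t)|\le C|k|^2(s+t)^{1-\rho}$ for $s+t\ge1$. With $s=t$ this makes $2^{-j}b_k(2^jt)$ Cauchy. So $Q_k(t)=\lim_j2^{-j}b_k(2^jt)$ exists, with $|Q_k(t)-b_k(t)|\le C|k|^2t^{1-\rho}$ for $t\ge1$. Since $2^{-j}(2^j(s+t))^{1-\rho}\to0$, $Q_k$ is additive on $(0,\infty)$. It is nonnegative, hence monotone and linear: $Q_k(t)=tQ_k(1)=:t\,k\cdot\Sigma k$, with $\Sigma$ symmetric and $\Sigma\ge0$ as a limit of quadratic forms. Thus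
$$|\Sigma_t/t-\Sigma|\le Ct^{-\rho},\qquad t\ge1.\tag{11.1}$$

**Step 2: split $[0,T]$ into blocks.** For $T\ge1$ write $T=2^Jm$ with $m\in[T^{1/8},2T^{1/8})$, $J\ge0$ ($2^J$ is the power of two in $(\frac12T^{7/8},T^{7/8}]$). Since $|x^n-y^n|\le n|x-y|$ for $|x|,|y|\le1$, telescoping and Proposition 10.2 give
$$|\varphi_T(k)-\varphi_m(k)^{2^J}|\le\sum_{j=1}^J2^{J-j}|\varphi_{2^jm}(k)-\varphi_{2^{j-1}m}(k)^2|\le C|k|^2\sum_j2^{J-j}(2^jm)^{1-\rho}\le C|k|^2Tm^{-\rho}.$$
With $k/\sqrt T$ in place of $k$ the error is $C|k|^2m^{-\rho}$.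

**Step 3: one block is nearly Gaussian at this scale.** By Taylor expansion, $\mathbb E|Z_m|^3\le Cm^3$ and $|\Sigma_m|\le Cm$, we have $|\varphi_m(k/\sqrt T)-e^{-k\cdot\Sigma_mk/(2T)}|\le C|k|^3m^3T^{-3/2}+C|k|^4m^2T^{-2}$. Raising to the power $2^J=T/m$ costs a factor $T/m$: at most $C(|k|^3m^2T^{-1/2}+|k|^4mT^{-1})\le C(|k|^3T^{-1/4}+|k|^4T^{-7/8})$. Finally $|e^{-k\cdot\Sigma_mk/(2m)}-e^{-k\cdot\Sigma k/2}|\le C|k|^2m^{-\rho}$ by (11.1). Altogether
$$|\varphi_T(k/\sqrt T)-e^{-\frac12k\cdot\Sigma k}|\le C\big(|k|^2T^{-\rho/8}+|k|^3T^{-1/4}+|k|^4T^{-7/8}\big).\tag{11.2}$$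
By Lévy's continuity theorem (i) holds for $\gamma\ne0$, with $\Sigma=\lim\Sigma_t/t$.

## 12. Positivity of the covariance when $\gamma\ne0$

**Lemma 12.1.** With $V_T(\xi)=\mathbb E_\xi[e\cdot Z_T]$ and $a_e(T)=\mathbb E(e\cdot Z_T)^2$: $a_e(T)\ge\|V_T\|^2+\int_0^T\widetilde{\mathcal D}_e(V_s)ds$.

*Proof.* The idea is to expand the energy identity at small $k$. With $k=\varepsilon e$, (4.3) gives $1-\|\Phi_T\|^2=2\int_0^T\mathcal D_k(\Phi_s)ds$. If $Z_T,Z_T'$ are conditionally i.i.d. given $\xi_0$, then $\|\Phi_T\|^2=\mathbb Ee^{i\varepsilon e\cdot(Z_T-Z'_T)}=1-\varepsilon^2(a_e(T)-\|V_T\|^2)+o(\varepsilon^2)$. Let $g_\varepsilon=(\Phi_s-1)/(i\varepsilon)$. Since $|(e^{i\varepsilon r}-1)/(i\varepsilon)-r|\le\varepsilon r^2/2$, $|g_\varepsilon-V_s|\le\frac\varepsilon2\mathbb E_\xi(e\cdot Z_s)^2\le C_s\varepsilon$. Hence $\nabla_{xy}g_\varepsilon\to\nabla_{xy}V_s$ and $(i\varepsilon)^{-1}(e^{i\varepsilon e\cdot y}\Phi_s\circ\theta_y-\Phi_s)\to e\cdot y+V_s\circ\theta_y-V_s$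 in $L^2$. Divide by $\varepsilon^2$ and apply Fatou to the sums in (4.2) and to the time integral. $\square$

**Step 1: all cases except nearest neighbor on the line.** Unless $d=1$ and $\mathrm{supp}\,p\subset\{\pm1\}$, Lemmas 12.1 and 5.1 give $e\cdot\Sigma e=\lim a_e(T)/T\ge c|e|^2$.

**Step 2: $d=1$, $\gamma\ne0$.** This covers nearest neighbor kernels with $p(1)\ne p(-1)$. The variance now comes from the initial environment. Let $e=1$, $V_T=\mathbb E_\xi Z_T$, $c_T(x)=E[D_xV_T]$. We claim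
$$\sum_{x\ne0}c_T(x)=\frac d{d\alpha}\big[(1-\alpha)\gamma T\big]=-\gamma T\qquad(T\ge1).\tag{12.1}$$
Let $f(\xi)=\mathbb E_\xi z_T$, so $D_xf=D_xV_T$. It is continuous, since $|(\Phi_T-1)/(ik)-V_T|\le\frac{|k|}2\mathbb E_\xi Z_T^2\le C|k|(1+T)^2$ uniformly in $\xi$, and $\Phi_T\in C(\Omega)$. For every configuration, $|D_xf|\le2RT$, and, by (9.1), $D_xf\neq 0$ requires $\sigma_x\le T$ with positive probability; finite speed and Cauchy–Schwarz give $|D_xf|\le CTe^{-c|x|}$ for $|x|\ge C_1T$. For density $a\in(0,1)$ let $E_a$ be expectation under the Bernoulli($a$) measure on $\Omega$, and $h_n(a)=E_af(\xi1_{[-n,n]})$, a polynomial with $h_n'(a)=\sum_{0<|x|\le n}E_a[(D_xf)(\xi1_{[-n,n]})]$. As $n\to\infty$ each term converges uniformly in $a$ (uniform continuity of $D_xf$ on the compact $\Omega$), with a summable dominating sequence. So $h_n'\to\sum_xE_aD_xf$ uniformly, while $h_n(a)\to E_af=(1-a)\gamma T$. Hence $\sum_xE_aD_xf=-\gamma T$, and (12.1) is the case $a=\alpha$.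

For finite $I\subset\mathbb Z_*$, (1.2) gives $\mathrm{Cov}(V_T,\sum_{x\in I}\xi(x))=\chi\sum_{x\in I}c_T(x)$, and Cauchy–Schwarz
$$\mathrm{Var}(V_T)\ge\chi\Big(\sum_{x\in I}c_T(x)\Big)^2\Big/|I|.\tag{12.2}$$
With $I=[-C_2T,C_2T]\setminus\{0\}$, $C_2$ large, the sum is $-\gamma T+o(1)$, so $\mathrm{Var}(V_T)\ge c\gamma^2T$ for large $T$. As $a_1(T)\ge\|V_T\|^2$, $\sigma^2=\lim a_1(T)/T>0$.

So (ii) holds for $\gamma\ne0$. With Sections 6 and 11, Theorem A is proved. $\blacksquare$

## 13. Rates, several times, and explicit lower bounds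

**Theorem B.1.** The first two bounds are (11.1) and (11.2). For $|e|=1$, $e\cdot\Sigma e\ge c>0$, and Esseen's inequality with cut-off $W=T^{\rho/24}$ bounds the Kolmogorov distance by
$$C\big(W^2T^{-\rho/8}+W^3T^{-1/4}+W^4T^{-7/8}+W^{-1}\big)\le CT^{-\rho/24},$$
since $\frac\rho{12}-\frac\rho8=-\frac\rho{24}$ and, as $\rho\le\frac1{16}$, $\frac\rho8-\frac14\le-\frac\rho{24}$ and $\frac\rho6-\frac78\le-\frac\rho{24}$.

**Theorem B.2.** Let $0=t_0<\dots<t_n$ and $k_1,\dots,k_n\in\mathbb R^d$; constants may depend on the $t_j$. We show that the last increment decouples from the earlier ones. Put $\mathcal Y=\prod_{1\le j<n}e^{ik_j\cdot(Z_{Tt_j}-Z_{Tt_{j-1}})/\sqrt T}$, $k=k_n/\sqrt T$, $t=T(t_n-t_{n-1})$. Moving the semigroups to the other side by the adjoint relation,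
$$\mathbb E\big[\mathcal Ye^{ik\cdot(Z_{Tt_n}-Z_{Tt_{n-1}})}\big]-\mathbb E[\mathcal Y]\varphi_t(k)=\langle\check\Psi-E\check\Psi,\Phi_t-\varphi_t\rangle,\quad\check\Psi=\check P^{k_{n-1}/\sqrt T}_{T(t_{n-1}-t_{n-2})}\cdots\check P^{k_1/\sqrt T}_{T(t_1-t_0)}1.$$
$\check\Psi(\xi)$ is the expectation of a unimodular functional of the reversed tagged path. So $|\check\Psi|\le1$, $\check\Psi\in C(\Omega)$, and the proof of Corollary 9.3, now bounding the difference of functionals by $2$ on the event that the paths differ, gives $\|\check\Psi-E[\check\Psi|\mathcal F_{U_-}]\|^2\le C_N\ell^{-N}$.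

With $\kappa=\frac1{2(d+3)}$, (10.1) and $a(r)\le Cr$ give $t'\in[t,t+T^{1-\kappa}]$ with $\mathcal D_{ex}(\Phi_{t'})\le C|k|^2T^\kappa=C|k_n|^2T^{\kappa-1}$. Replacing $t$ by $t'$ (that is, the endpoint $Tt_n$ by $Tt_{n-1}+t'$) changes both quantities on the left by at most $|k|\mathbb E|Z_{t'-t}|\le C|k_n|T^{-1/2}T^{(1-\kappa)/2}=C|k_n|T^{-\kappa/2}$. Now decompose as in (10.2) with $\check\Psi$ in place of $\check\Phi_s$, $\ell=M=\lceil T^\kappa\rceil$. The first two terms are at most $C_N(1+T)\ell^{-N}(1+|k_n|)$ ($N$ arbitrary). By Lemma 10.1, with $\|\Phi_{t'}-\varphi_{t'}\|\le|k|a(t')^{1/2}\le C|k_n|$, the third is at most $C|k_n|(T^{-\kappa/2}+T^{\kappa(d+2)+(\kappa-1)/2})\le C|k_n|T^{-\kappa/2}$. So the difference tends to $0$, while $\varphi_t(k)\to e^{-\frac12(t_n-t_{n-1})k_n\cdot\Sigma k_n}$ by (11.2). Induct on $n$.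

**Theorem B.3.** By Lemma 12.1, $a_e(T)/T\ge T^{-1}\int_0^T\widetilde{\mathcal D}_e(V_s)ds\ge\inf_g\widetilde{\mathcal D}_e(g)$, which gives the first bound as $T\to\infty$.

Let $d=1$ and, by reflection, $\gamma>0$; fix $\epsilon\in(0,1)$. We locate the sites that carry the sum in (12.1). By (9.1), $|c_T(x)|\le E[|Z_T-Z'_T|;\sigma_x\le T]\le CT\,P(\sigma_x\le T)^{1/2}$ for the coupled pair.

- $x<-\sqrt T$: by Lemma 9.2 these sum to $o(1)$.
- $0<|x|\le\sqrt T$: by (1.2) $\hat V_T(\{x\})=\sqrt\chi\,c_T(x)$, so by Bessel $\chi\sum_xc_T(x)^2\le\mathrm{Var}(V_T)\le CT$. By Cauchy–Schwarz these contribute at most $CT^{1/4}\cdot T^{1/2}=o(T)$.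
- $x\ge(1+\epsilon)\alpha\gamma T$: on $\{|X_i-x-vi|\le\epsilon'T,\ |z_i-\mu i|\le\epsilon'T\}$, for $i\le T$, $X_i-z_i\ge x-\alpha\gamma i-2\epsilon'T\ge(\alpha\gamma\epsilon-2\epsilon')T$. Take $\epsilon'$ small. For integers $i\in[c_1T,T]$ Theorem C and Lemma 9.1, with the density bounds in the proof of Lemma 9.2, show that these events fail with probability at most $C_NT^{-N}$. Finite speed handles times below $c_1T$ ($c_1$ small) and the motion inside unit time intervals. So $P(\sigma_x\le T)\le C_NT^{-N}$ for $x\le C_1T$, and these sites contribute $o(1)$. Sites $x>C_1T$ contribute exponentially little, by the bound on $D_xf$ in Section 12.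

Hence $\sum_{0<x<(1+\epsilon)\alpha\gamma T}c_T(x)=-\gamma T+o(T)$, and (12.2) gives
$$\liminf_T\frac{\mathrm{Var}(V_T)}T\ge\frac{\chi\gamma^2}{(1+\epsilon)\alpha\gamma}=\frac{(1-\alpha)\gamma}{1+\epsilon}.$$
$V_T$ is centered, so $\|V_T\|^2=\mathrm{Var}(V_T)$. Let $\epsilon\to0$ and combine with Lemma 12.1: $\sigma^2\ge\inf_g\widetilde{\mathcal D}_1(g)+(1-\alpha)|\gamma|$. $\blacksquare$

*Remark (not used).* For a nearest neighbor asymmetric kernel on $\mathbb Z$, (1.3) may be written with $s(\pm1)=\frac12$, so the functions $g_n$ of (6.3) show $\inf_g\widetilde{\mathcal D}_1=0$. The bound of Theorem B.3 then reads $\sigma^2\ge(1-\alpha)|\gamma|$. It agrees with Kipnis' formula $\sigma^2=(1-\alpha)|p(1)-p(-1)|$ (Ann. Probab. 14 (1986) 397–408), and for $p(1)=1$ with the variance $1-\alpha$ found by hand in Section 3.1.
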